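# Uniform limits of interpolating Blaschke products in the little Bloch space

## 1. The guess "no", and the obstruction at the zeros

Let $D$ be the open unit disk, $\mathbb T=\partial D$, and $H^\infty$ the algebra of bounded holomorphic functions on $D$ with the sup norm $\|\cdot\|_\infty$.

**Definition (Blaschke products).** A Blaschke product is a function
$$B(z)=e^{i\theta}\prod_n\frac{|z_n|}{z_n}\,\frac{z_n-z}{1-\overline{z_n}z},\qquad \{z_n\}\subset D,\quad \sum_n(1-|z_n|)<\infty,$$
where the factor is $z$ if $z_n=0$. It is infinite if it has infinitely many zeros.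

**Definition (interpolating Blaschke products).** An interpolating Blaschke product (ibp) is an infinite Blaschke product $I$ with
$$\delta(I):=\inf_n\prod_{k\ne n}\left|\frac{z_k-z_n}{1-\overline{z_k}z_n}\right|>0 .$$

Differentiate $I$ at a zero $z_n$ that is listed once. Only the derivative of the $n$-th factor survives, and its modulus at $z_n$ is $1/(1-|z_n|^2)$. Hence
$$(1-|z_n|^2)|I'(z_n)|=\prod_{k\ne n}\left|\frac{z_k-z_n}{1-\overline{z_k}z_n}\right| ,\tag{1.1}$$
and both sides vanish if the zero is multiple. So an ibp is an infinite Blaschke product whose hyperbolic derivative $(1-|z|^2)|I'|$ is bounded below at its zeros.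

**Definition (the class $\mathscr B_0$).** $\mathscr B_0$ is the set of Blaschke products $B$ in the little Bloch space, that is, with $(1-|z|^2)|B'(z)|\to0$ as $|z|\to1$.

Every finite Blaschke product is in $\mathscr B_0$, because its derivative is bounded. The interesting members are the infinite ones.

The question, from "Interpolating Blaschke products and the left spectrum of multiplication operators on the Bergman space" (doi:10.14492/hokmj/1381413684), is this: *can any infinite Blaschke product in $\mathscr B_0$ be uniformly approximated by interpolating Blaschke products?* That is, is there an infinite $B\in\mathscr B_0$ such that for every $\varepsilon>0$ some ibp $I$ has $\|B-I\|_\infty<\varepsilon$?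

The first guess is **no**. An ibp has a large hyperbolic derivative at its zeros, a function in $\mathscr B_0$ has a small one near the circle, and hyperbolic derivatives are controlled by the sup norm. Two facts quoted with the question point the same way: $\mathscr B_0$ contains no ibp, and more generally no finite product of (infinite) ibps; and $\mathscr B_0$ contains no infinite Blaschke product whose zeros lie on finitely many radii.

We make the guess precise. Recall Schwarz–Pick: if $f$ is holomorphic in $D$ and $|f|\le\kappa$, then $(1-|z|^2)|f'(z)|\le\kappa$.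

**Proposition 1.** Let $B\in\mathscr B_0$ and let $I$ be an (infinite) ibp. Then $\delta(I)\le\|B-I\|_\infty$.

*Proof.* Let $z_n$ be the zeros of $I$. By (1.1) and Schwarz–Pick for $I-B$,
$$\delta(I)\le(1-|z_n|^2)|I'(z_n)|\le(1-|z_n|^2)|B'(z_n)|+\|I-B\|_\infty .$$
Let $n\to\infty$; then $|z_n|\to1$ and the first term on the right tends to $0$. $\square$

With $I=B$ this shows again that no $B\in\mathscr B_0$ is an ibp. It also shows that approximation by ibps with $\delta(I)$ bounded below is impossible. For *finite* $B$ the guess is correct in a strong form: if $I$ is an ibp with zeros $z_n$, then $|B(z_n)|=|B(z_n)-I(z_n)|\le\|B-I\|_\infty$ while $|B(z_n)|\to1$, so $\|B-I\|_\infty\ge1$. For infinite $B$, Proposition 1 only says that $\delta(I)$ must tend to $0$ along an approximating sequence. Whether this is fatal has to be tested on cases that can be computed.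

## 2. A criterion, and two computable limits with $\delta\to0$

Recall that an inner function is an $f\in H^\infty$ with $|f|=1$ a.e. on $\mathbb T$, and that every inner function factors as $bS$ with $b$ a Blaschke product (possibly a unimodular constant) and $S$ a zero-free inner function. If $S$ is not constant, then $\log1/|S|$ is the Poisson integral of a nonzero positive singular measure, and its radial limit is $+\infty$ at almost every point for that measure.

**Lemma 1.** Let $I$ be inner with
$$\liminf_{|z|\to1}\big(|I(z)|+(1-|z|^2)|I'(z)|\big)>0 ,\tag{2.1}$$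
and suppose that $I$ is not a finite Blaschke product. Then for every $\varepsilon>0$ there is an ibp $\tilde I$ with $\|I-\tilde I\|_\infty<\varepsilon$.

*Proof.* **Step 1 (there is no singular factor).** Suppose $I=bS$ with $S$ zero-free inner and nonconstant. Choose $\zeta_0\in\mathbb T$ with $S(r\zeta_0)\to0$ as $r\to1$. Let $\varphi_r$ be an automorphism of $D$ with $\varphi_r(0)=r\zeta_0$. Harnack's inequality for the positive harmonic function $\log1/|S\circ\varphi_r|$ gives $\log1/|S\circ\varphi_r|\ge\frac13\log1/|S(r\zeta_0)|$ on $|w|\le\frac12$. So $I\circ\varphi_r\to0$ uniformly on $|w|\le\frac12$. By Cauchy's estimate $(I\circ\varphi_r)'(0)\to0$, and its modulus is $(1-r^2)|I'(r\zeta_0)|$. This contradicts (2.1). So $I$ is a Blaschke product, and it is infinite.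

**Step 2 (zeros near the circle are interpolating).** Choose $c>0$, $0<r_*<1$ with $|I|+(1-|z|^2)|I'|\ge c$ on $r_*\le|z|<1$. At a zero with $|z_n|\ge r_*$ we get $(1-|z_n|^2)|I'(z_n)|\ge c$. So the zero is simple, and by (1.1) its product over all other zeros is at least $c$. Dropping the zeros in $|z|<r_*$ from the product only increases it. So the zeros in $|z|\ge r_*$ form an interpolating sequence.

**Step 3 (repairing the finitely many other zeros).** There are finitely many zeros in $|z|<r_*$. The factor $\frac{z-a}{1-\bar az}$ depends continuously on $a\in D$, uniformly for $z\in\overline D$. So we can move these zeros slightly inside $|z|<r_*$ so that they become distinct, changing $I$ by less than $\varepsilon$ uniformly. Adding finitely many distinct new points $w$ to an interpolating sequence $\{z_n\}$ keeps it interpolating: the new factors $\big|\frac{w-z_n}{1-\bar wz_n}\big|$ are positive and tend to $1$ as $n\to\infty$, and the product that belongs to each $w$ is positive. $\square$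

**First test case: a singular inner function.** Map $D$ to the upper half-plane $\mathbb H$ by $w=i\frac{1+z}{1-z}$, and write $y=\operatorname{Im}w$. Since $|dw/dz|=2/|1-z|^2$ and $y=(1-|z|^2)/|1-z|^2$, we have $(1-|z|^2)|df/dz|=2y|df/dw|$. The function $S(z)=\exp\big(-\frac{1+z}{1-z}\big)$ becomes $e^{iw}$. For $0<a<1$ put
$$b_a=\frac{S-a}{1-aS}=\frac{e^{iw}-a}{1-ae^{iw}} .$$
It is inner. The function $|b_a|+y|db_a/dw|$ is $2\pi$-periodic in $x=\operatorname{Re}w$, is at least $|b_a|$, which tends to $a$ uniformly as $y\to\infty$, and is continuous and positive on $\overline{\mathbb H}$: a zero of $b_a$ has $e^{-y}=a$, so $y=\log\frac1a>0$, and there $|db_a/dw|=a/(1-a^2)\neq0$. So it is bounded below, and (2.1) holds. By Step 1 above, $b_a$ is an infinite Blaschke product. At all its zeros $(1-|z|^2)|b_a'|=2a\log\frac1a/(1-a^2)$, so $b_a$ is an ibp with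
$$\delta(b_a)=\frac{2a\log(1/a)}{1-a^2},\qquad \|S-b_a\|_\infty=\Big\|\frac{a(1-S^2)}{1-aS}\Big\|_\infty\le\frac{2a}{1-a}.$$
As $a\to0$, $S$, which has no zeros, is a uniform limit of ibps, and $\delta(b_a)\to0$.

**Second test case: a square.** Let $b=b_{1/2}$ and $c\in(0,1)$ with $|b|+y|db/dw|\ge c$ on $\mathbb H$. The function $b^2$ has only double zeros, so its derivative vanishes at *every* zero. Yet for $0<\epsilon\le c/4$ put $I_\epsilon=\frac{b^2-\epsilon^2}{1-\epsilon^2b^2}$, an inner function with infinitely many zeros and $\|I_\epsilon-b^2\|_\infty\le\frac{2\epsilon^2}{1-\epsilon^2}$. If $|I_\epsilon|\le\epsilon^2/4$ at some point, then $|b^2-\epsilon^2|\le\frac{\epsilon^2}4(1+\epsilon^2)\le\frac{\epsilon^2}2$, so $\epsilon/\sqrt2\le|b|\le2\epsilon\le c/2$ and $y|db/dw|\ge c/2$. Therefore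
$$y\Big|\frac{dI_\epsilon}{dw}\Big|=\frac{(1-\epsilon^4)\,2|b|\,y|db/dw|}{|1-\epsilon^2b^2|^2}\ge\frac{(1-\epsilon^4)\,\epsilon c}{\sqrt2\,(1+\epsilon^2)^2}>0 .$$
So (2.1) holds, and Lemma 1 gives ibps close to $b^2$.

In both cases $\delta\to0$ is harmless, so Proposition 1 does not settle the question. In fact the guess is wrong.

## 3. Why $I$ cannot be a function of $B$, and what has to be built

**Theorem.** There is an infinite Blaschke product $B\in\mathscr B_0$ such that for *every* $m\ge1$ and every $\varepsilon>0$ there is an ibp $I$ with $\|B^m-I\|_\infty<\varepsilon$. Moreover such $B$ are dense in the closed unit ball of $H^\infty$ for locally uniform convergence: given $f\in H^\infty$ with $\|f\|_\infty\le1$, $s<1$ and $\varepsilon>0$, one can choose $B$ with $|B-f|<\varepsilon$ on $|z|\le s$.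

The case $m=1$ answers the question: **yes**. By Proposition 1, $\delta(I)$ is then at most the approximation error.

Both test cases took $I=F\circ(\text{given function})$ with a Möbius map $F$. For $B\in\mathscr B_0$ this fails at a definite point: if $F$ is holomorphic near $\overline D$, then
$$(1-|z|^2)|(F\circ B)'|\le\max_{\overline D}|F'|\,(1-|z|^2)|B'|\to0,$$
so by (1.1) no $F\circ B$ is an ibp. In general, at the zeros $z_n$ of an ibp $I$ with $\|I-B\|_\infty<\varepsilon$ we have $(1-|z_n|^2)|(I-B)'(z_n)|\ge\delta(I)-o(1)$. So $I$ moves quickly exactly where $B$ stands almost still. This can only happen where $|B|<\varepsilon$. So $I$ must carry oscillations of its own, placed where $|B|$ is small, and elsewhere it must follow $B$.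

This suggests building $B$ and $I$ together, as limits of polynomials $v_n\to B$, $I_n\to I$. There are two kinds of steps, both using a factor $\xi=e^{i\gamma}z^M$ with $M$ huge. As $z$ moves along a short arc, $\xi$ runs many times around the circle while the old polynomials are nearly constant. So at each boundary point one should think of $\xi$ as a free variable in $\overline D$.

In a **slow step**, $v$ becomes $v+\tau\xi$ with $|\tau|\le\kappa$ and $\kappa$ tiny. Schwarz–Pick bounds the hyperbolic derivative of the increment by $\kappa$, and this is how $B$ gets into $\mathscr B_0$. In a **jump**, $I=Ra$ with $|a|<1$ becomes $R\frac{a+\xi}{1+\bar a\xi}$ while $v$ rests. By hand, for constant $a\ne0$: $\frac{a+z^M}{1+\bar az^M}$ has $M$ equally spaced zeros on $|z|=|a|^{1/M}$. With $z=e^{iw/M}$ it is $\frac{a+e^{iw}}{1+\bar ae^{iw}}$, the function of the first test case up to notation, so its zeros are uniformly simple whatever $M$ is. On $\mathbb T$ the modulus of the new $I$ is exactly $R$.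

The hard point is to rejoin. After jumps, $I$ has nothing to do with $v^m$. When $|v|$ grows again on some arc, write $I=v^me^q$ there. If we keep $q$ constant from then on, we fail twice as $|v|\to1$: $|I|\to e^{\operatorname{Re}q}\ne1$ in general, so the limit is not inner; and $|I-v^m|=|v|^m|e^q-1|$ does not become small. We need a $q$ which (a) is a holomorphic function of $v+\tau\xi$, so that $I$ remains holomorphic, (b) can have any bounded value at the moment of rejoining, when $|v|$ is small, (c) is small once $|v|$ is larger, (d) is purely imaginary when $|v|=1$. With $V=v^{m/16}$, so that $v^m=V^{16}$, the choice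
$$q=\frac AV-\bar AV,\qquad A\ \text{constant},\quad |A|\lesssim\rho,\tag{3.1}$$
does all this if we rejoin at $|V|\approx\rho$: it is holomorphic in $V$; $A$ can be chosen to match any bounded $q$; $|q|\le2|A|/|V|$; and if $|V|=1$ then $\bar AV=\overline{A/V}$, so $q$ is imaginary.

The second hard point: a jump needs $|a|<1$, where $a=I/R$, $R:=\rho^{16}$. If we stopped following $v^m$ as soon as $|V|$ falls below $\rho$, then at that moment $|a|\approx e^{\operatorname{Re}q}$ with $|q|$ of size up to about $3.5$, and $|a|$ may well exceed $1$. So we go on following until $|V|\approx\rho/2$. There $|V|^{16}$ has lost a factor $2^{16}$, which beats $e^{|q|}\le e^{7.1}\approx1212$. We rejoin at $\rho$ and leave at $\rho/2$. The exponent $16$ and the two thresholds are chosen for this.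

The third hard point: jumps are performed only on part of the circle, so they must be switched on and off along it, without creating double zeros or boundary zeros. We begin with this.

**Notation.** $dm$ is normalized Lebesgue measure on $\mathbb T$, $\|\cdot\|_2$ the norm of $L^2(dm)$, $s_n=1-2^{-n}$. For $z\ne0$, $\zeta=z/|z|$. "Arc" means a nondegenerate closed arc of $\mathbb T$ of length at most $\pi$, except for the sets $E^0,E$ of Section 7, whose arcs may have any length in $(0,2\pi)$. The order of a function is its order of vanishing at $0$. Trigonometric polynomials are also regarded as Laurent polynomials in $z$. $C$ denotes absolute constants, which may change from place to place.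

## 4. Switching a jump on: the half-plane model

**Step 1 (a band-limited kernel).** *We need a smooth switch that keeps polynomials polynomial.* Let $\beta(x)=c_\beta\big(\frac{\sin(x/8)}{x/8}\big)^4$ with $\int_{\mathbb R}\beta=1$. It is even and entire, and on $\mathbb R$ it is $\ge0$ with isolated zeros. Its Fourier transform $\hat\beta(t)=\int\beta(x)e^{-itx}dx$ is a constant times the fourfold convolution of the indicator of $[-\frac18,\frac18]$, so it is continuous and supported in $[-\frac12,\frac12]$. From $|\sin\omega|\le e^{|\operatorname{Im}\omega|}$ and $\frac{\sin\omega}\omega=\int_0^1\cos(t\omega)\,dt$ we get $|\frac{\sin\omega}{\omega}|\le e^{|\operatorname{Im}\omega|}\min(1,1/|\omega|)$, hence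
$$|\beta(x+iy)|\le Ce^{|y|/2}(1+|x|)^{-4}.\tag{4.1}$$
By (4.1) and Cauchy's theorem, $\int_{\mathbb R}\beta(w+u)\,du=1$ for all $w\in\mathbb C$.

**Step 2 (the switch).** Let $T(w)=\int_0^\infty\beta(w+u)\,du$. It is entire, $T'=-\beta$, and on $\mathbb R$ it decreases strictly from $1$ to $0$. Integrating (4.1), with $w=x+iy$: $|T(w)|\le Ce^{|y|/2}$ always; $|T(w)|\le Ce^{|y|/2}(1+x)^{-3}$ if $x>0$; and since $1-T(w)=\int_{-\infty}^0\beta(w+u)\,du$, also $|T(w)-1|\le Ce^{|y|/2}(1+|x|)^{-3}$ if $x<0$. Put
$$E_\pm(w)=e^{iw}T(\pm w).$$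
On $\mathbb H$ we have $|E_\pm|\le Ce^{-y/2}$, and on $\mathbb R$, $|E_\pm|\le1$. By the maximum principle for bounded functions in a half-plane, $|E_\pm|\le1$ on $\overline{\mathbb H}$. So $E_+$ looks like $e^{iw}$ far to the left and like $0$ far to the right, and $E_-$ the other way round.

**Step 3 (choosing the phase).** Fix $a_*=2^{-16}e^{-7.1}$. For $a_*\le|a|\le0.75$, $\alpha\in\mathbb R$, let
$$Q_{a,\alpha,\pm}=\frac{a+e^{i\alpha}E_\pm}{1+\bar ae^{i\alpha}E_\pm}\quad\text{on }\overline{\mathbb H}.$$
Two accidents must be avoided: a zero in $\mathbb H$ with vanishing derivative, and a zero on $\mathbb R$. The free phase $\alpha$ avoids both.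

**Lemma 2.** There is an absolute $c_1\in(0,a_*]$ such that for each sign and each $a$ with $a_*\le|a|\le0.75$ there is $\alpha$ with
$$|Q_{a,\alpha,\pm}(w)|+\operatorname{Im}w\,|Q_{a,\alpha,\pm}'(w)|\ge c_1\qquad\text{for all }w\in\overline{\mathbb H}.$$

*Proof.* Fix the sign; write $E=E_\pm$, $Q=Q_{a,\alpha,\pm}$. Since $\beta$ is even,
$$E'=e^{iw}\big(iT(\pm w)\mp\beta(w)\big),\qquad Q'=e^{i\alpha}E'\,\frac{1-|a|^2}{(1+\bar ae^{i\alpha}E)^2}.$$

*Finitely many bad values.* The critical points of $E$ in $\overline{\mathbb H}$ with $|E|\ge a_*$ form a finite set. Indeed, $y$ is bounded there because $|E|\le Ce^{-y/2}$. In a horizontal strip, $E\to0$ as $\pm x\to+\infty$, while $iT(\pm w)\mp\beta(w)\to i$ as $\pm x\to-\infty$. So these points lie in a compact set, and $E'$ is entire and not identically zero (on $\mathbb R$ it has no zeros, since $T>0$ there). Let $e_1,\dots,e_p$ be the corresponding critical values.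

*Alignment on the real line.* Given $a$, let $x_*$ be the unique real number with $T(\pm x_*)=|a|$ and let $\alpha_0(a)\in\mathbb R/2\pi\mathbb Z$ satisfy $e^{i(\alpha_0+x_*)}=a/|a|$. Both depend continuously on $a$. For $0<\eta<a_*$ let $\mathcal A$ be the compact set of $(a,\alpha)$ with $\alpha\in\mathbb R/2\pi\mathbb Z$, $a_*\le|a|\le0.75$, $|\alpha-\alpha_0(a)|\le\pi/4$ and $|ae^{-i\alpha}+e_i|\ge\eta$ for all $i$.

For given $a$, the set of $\alpha$ with $|ae^{-i\alpha}+e_i|<\eta$ is (empty or) an arc, because it is a circle intersected with a disk. It contains no antipodal points, since these would give points at distance $2|a|>2\eta$ in a disk of radius $\eta$. If two of its points are at angular distance $\varphi\le\pi$, then $2|a|\varphi/\pi\le2|a|\sin(\varphi/2)<2\eta$. So the arc has length at most $\pi\eta/a_*$. Fix $\eta<a_*$ with $p\pi\eta/a_*<\pi/2$. The allowed interval $|\alpha-\alpha_0(a)|\le\pi/4$ has length $\pi/2$, so every $a$ has some $\alpha$ with $(a,\alpha)\in\mathcal A$.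

*Positivity.* On $\mathcal A\times\overline{\mathbb H}$ the continuous function $\Lambda=|Q|+y|Q'|$ is positive. If $y>0$ and $Q=Q'=0$, then $E(w)=-ae^{-i\alpha}$ and $E'(w)=0$, so $-ae^{-i\alpha}$ is a critical value of modulus $\ge a_*$, which is excluded. If $y=0$ and $|x-x_*|\le\pi/4$, the phases of $a$ and of $e^{i\alpha}E(x)=T(\pm x)e^{i(\alpha+x)}$ differ by at most $|\alpha-\alpha_0|+|x-x_*|\le\pi/2$, so $|a+e^{i\alpha}E|\ge|a|$. If $y=0$ and $|x-x_*|>\pi/4$, then $|E(x)|=T(\pm x)\ne|a|$, so $Q\ne0$.

*A positive lower bound.* Suppose $\Lambda\to0$ along $(a_k,\alpha_k,w_k)\in\mathcal A\times\overline{\mathbb H}$; pass to a subsequence with $(a_k,\alpha_k)\to(a,\alpha)\in\mathcal A$. If $(w_k)$ has a finite limit point, positivity and continuity are contradicted. If $y_k\to\infty$, or if $y_k$ is bounded and $\pm x_k\to+\infty$, then $E(w_k)\to0$ and $|Q|\to|a|\ge a_*$. Otherwise, for a subsequence, $\pm x_k\to-\infty$, $y_k\to y_0$ and $e^{i\alpha_k}E(w_k)\to\xi$, $|\xi|=e^{-y_0}$, $e^{i\alpha_k}E'(w_k)\to i\xi$. Then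 $Q\to\frac{a+\xi}{1+\bar a\xi}$ and $|Q'|\to|\xi|\frac{1-|a|^2}{|1+\bar a\xi|^2}>0$. If the limit of $Q$ is $0$, then $|\xi|=|a|<1$, so $y_0>0$ and $y_k|Q'(w_k)|\not\to0$. Every case is contradictory, so $\inf\Lambda>0$. Let $c_1$ be the minimum of $a_*$ and of $\inf\Lambda$ over both signs. $\square$

**Step 4 (the fully switched-on jump, and the constants).** Put $b=c_1/4$, so $b\le a_*/4$, and
$$Q_a^\infty(w)=\frac{a+e^{iw}}{1+\bar ae^{iw}},\qquad c_2:=\inf\big\{|Q_a^\infty|+y|(Q_a^\infty)'|:\ b\le|a|\le0.76,\ w\in\overline{\mathbb H}\big\}.$$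
Then $c_2>0$, as in the first test case: the expression is $2\pi$-periodic in $x$, tends to $|a|\ge b$ uniformly as $y\to\infty$, and is continuous and positive, because at a zero $e^{-y}=|a|<1$, so $y>0$, and $(Q_a^\infty)'=ie^{iw}(1-|a|^2)/(1+\bar ae^{iw})^2\ne0$. Put $c_*=\frac14\min(c_1,c_2,b)$. All these constants are absolute.

## 5. Markings: three ways for $I$ to accompany $v^m$

**Definition (component).** A component is a triple $(m,\rho,I)$ with $m\in\mathbb N$, $0<\rho\le\frac1{10}$, $I$ a polynomial, considered together with a polynomial $v$ with $|v|<1$ on $\overline D$. Put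
$$\nu=m/16,\quad |V|:=|v|^\nu,\quad R:=\rho^{16},\quad\mu:=\rho/1000 .$$
On arcs where $v\ne0$, $V$ denotes a continuous branch of $v^\nu$; so $V^{16}=v^m$.

If $q=A/V-\bar AV$, put $P=A\bar V$; then $q=P|V|^{-2}-\bar P$, so $\operatorname{Re}q=\operatorname{Re}P\,(|V|^{-2}-1)$, $\operatorname{Im}q=\operatorname{Im}P\,(|V|^{-2}+1)$. Solving, with $A=PV/|V|^2$,
$$A=V\Big(\frac{\operatorname{Re}q}{1-|V|^2}+i\,\frac{\operatorname{Im}q}{1+|V|^2}\Big).\tag{5.1}$$
So for $0<|V|<1$ every $q$ determines one $A$. Another branch of $V$ multiplies $A$ by a unimodular constant.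

**Definition (marking at level $n$).** A marking at level $n$ is a partition of $\mathbb T$ into finitely many arcs with disjoint interiors, each labelled $G$ (following), $\Omega$ (waiting) or $Z$ (transition), such that

- on $G$-arcs: $|V|>\rho/2$, and for some continuous branch $V$ there is a continuous $q$ with $I=v^me^q$ such that the $A$ defined by $q=A/V-\bar AV$ satisfies $|A|\le(3.4+0.1s_n)\rho$;
- on $\Omega$-arcs: $|V|<\rho$ and $(0.65-0.05s_n)R\le|I|\le(1+0.05s_n)R$;
- on $Z$-arcs: $|V|<(0.55+0.05s_n)\rho$ and $(2-s_n)bR\le|I|\le(0.7+0.02s_n)R$.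

Since $s_n$ increases, a marking at level $n$ is one at level $n+1$. The levels are an error budget: step $n$ may spoil each inequality by an amount proportional to $s_n-s_{n-1}=2^{-n}$, and the total is finite.

*Examples at level $0$, with $m=16$, $\rho=\frac1{10}$, so $V=v$, $R=10^{-16}$, and $v,I$ constant.* If $v=0.07$ and $I=v^{16}$, then $q=A=0$ and everything may be labelled $G$; it may not be labelled $\Omega$, since $|I|=0.7^{16}R<0.004R$, nor $Z$, since $|v|>0.055$. If $v=0.07$ and $I=0.8R$, the label $\Omega$ is right, and $G$ is impossible: $\operatorname{Re}q=\log0.8-16\log0.7>5.4$, so $|A|\ge0.07\cdot5.4>0.37>0.34$. With the same $v$, the label depends on the past of $I$. If $v=0.04$ and $I=0.68R$, both $\Omega$ and $Z$ are admissible.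

**Consequences of a marking, at any level.**

First, if $|A|\le3.5\rho$ and $\rho/2\le|W|\le1$, then
$$|A/W-\bar AW|\le3.5\rho\big(|W|^{-1}+|W|\big)\le7.1,\tag{5.2}$$
because the middle term is convex in $|W|$, and at the ends it is $7\rho\le0.7$ and $7+1.75\rho^2\le7.1$. So on $G$-arcs $|q|\le7.1$ and $e^{-7.1}|V|^{16}\le|I|\le e^{7.1}|V|^{16}$. As $|V|>\rho/2$ there, $|I|\ge e^{-7.1}2^{-16}R=a_*R$ on $G$. Hence
$$|I|\ge bR\ \text{ on }\mathbb T,\qquad|I|\ge a_*R\ \text{ on }G\text{- and }\Omega\text{-arcs}.\tag{5.3}$$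

Second,
$$|I|\le1\ \text{ on }\mathbb T\ (\text{hence on }\overline D).\tag{5.4}$$
On $\Omega$ and $Z$, $|I|\le1.05R<1$. On $G$ let $\sigma=\log1/|V|\in(0,\log\frac2\rho)$. Then $|\operatorname{Re}q|\le|A|\,|V|(|V|^{-2}-1)=2|A|\sinh\sigma$. For fixed $|A|$ this is convex in $\sigma\geq 0$, zero at $0$, and at $\sigma=\log\frac2\rho$ it is at most $3.5\rho\cdot\frac2\rho=7\le16\log\frac2\rho$. By convexity $|\operatorname{Re}q|\le16\sigma$, and $|I|=e^{-16\sigma+\operatorname{Re}q}\le1$.

Third,
$$|I-v^m|\le9000\rho\ \text{ on }\mathbb T.\tag{5.5}$$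
On $G$, $|q|\le7\rho/|V|$ and $|e^q-1|\le|q|e^{|q|}$ give $|v^m||e^q-1|\le|V|^{16}\cdot7\rho|V|^{-1}e^{7.1}\le8500\rho$. On $\Omega$ and $Z$, $|v^m|\le R$ and $|I|\le1.05R$.

Fourth, the bound on $\operatorname{Re}q$ also gives
$$|I|\ge|V|^{16}\exp\big(-3.5\rho(|V|^{-1}-|V|)\big)\ \text{ on }G.\tag{5.6}$$

Fifth, at $G$-points with $|V|\le0.6\rho$,
$$a_*R\le|I|\le e^{7.1}(0.6)^{16}R\le0.35R.\tag{5.7}$$
This is what makes jumps possible near the lower threshold.

## 6. Rejoining at the upper threshold

The **R-operation** changes only labels. Its purpose is to let $I$ follow $v^m$ again wherever $|V|$ has climbed back near $\rho$.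

Given a marking, subdivide the $\Omega$-arcs so that on each small arc either $|V|<\rho-2\mu$ throughout or $|V|>\rho-3\mu$ throughout (uniform continuity). In the second case $v\ne0$ and $I\neq0$ on the arc. Subdivide further so that $\arg(I/v^m)$ varies by at most $0.01$ on each small arc, relabel these arcs $G$, and take a branch $q=\log(I/v^m)$ with $|\operatorname{Im}q|\le3.16$. We check the bound on $A$. Here $0.997\rho\le|V|<\rho$, so $|v^m|=|V|^{16}$ lies between $(0.997)^{16}R$ and $R$, and
$$0.6\le|I/v^m|\le1.05\cdot(0.997)^{-16}<1.11 .$$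
So $|\operatorname{Re}q|\le0.52$ and $|q|\le3.21$. By (5.1), $|A|\le|V||q|/(1-|V|^2)\le3.21\rho/(1-\rho^2)\le3.3\rho$. Thus we have a marking of the same level, and now
$$|V|<\rho-2\mu\ \text{ on }\Omega\text{-arcs}.\tag{6.1}$$

## 7. The jump step

Here $v$ rests and $I$ jumps on a set that contains all $Z$-arcs and the part of the $G$-arcs where $|V|$ has fallen to about $\rho/2$.

**Lemma 3.** Let a component have a marking at level $n-1$ ($n\ge1$) with (6.1), and let $\varepsilon>0$. There is $r^0<1$ such that for each $r\in[r^0,1)$ there is a polynomial $I_{\rm new}$, having with the same $v$ a marking at level $n$, with: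

(i) $|I_{\rm new}-I|+|I_{\rm new}'-I'|\le\varepsilon$ on $|z|\le r$;

(ii) $|I_{\rm new}|+(1-|z|^2)|I_{\rm new}'|\ge c_*R$ on $r\le|z|<1$;

(iii) $I_{\rm new}-I$ has order $>\deg I$ (or is $0$);

(iv) $|V|<\rho-2\mu$ on $\Omega$-arcs, $|V|>\rho/2+2\mu$ on $G$-arcs, and the $Z$-arcs have total length $<\varepsilon$.

*Proof.* Put $a=I/R$, $d=\deg a$, $a^*(z)=\overline{a(1/\bar z)}$, a Laurent polynomial with $a^*=\bar a$ on $\mathbb T$. By (5.4), $|a|\le1/R$ on $\overline D$. Let $K$ be the union of the $Z$-arcs and of the set of points of $G$-arcs with $|V|\le\rho/2+2\mu$. It is compact.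

**Step 1 (nothing to do).** *We dispose of $K=\emptyset$.* Put $I_{\rm new}=I$ with the same marking. Then (i) and (iii) are trivial, and (iv) holds by (6.1) and $K=\emptyset$. By (5.3) and continuity there is $r^0<1$ with $|I|\ge\frac12bR\ge c_*R$ on $r^0\le|z|\le1$, which is (ii). From now on $K\ne\emptyset$.

**Step 2 (where to jump).** *We enclose $K$ in a set $E$ where $|a|$ is safely below $1$, with endpoints tuned to Lemma 2.* On $K$ we have $|a|\le0.72$ and $|V|<(0.55+0.05s_{n-1})\rho$: on $Z$-arcs by definition; at the $G$-points, $|V|\le0.502\rho$, and (5.7) gives $|a|\le0.35$. So on a neighborhood of $K$ we have $|a|<0.75$ and $|V|<(0.55+0.05s_{n-1})\rho$. Choose $E^0$ in this neighborhood with $K$ in its interior: $E^0=\mathbb T$ if $K=\mathbb T$, and otherwise $E^0\ne\mathbb T$ a finite union of disjoint closed arcs. (Cover $K$ by finitely many open arcs whose closures lie in the neighborhood and miss a point outside $K$; take the union of the closures.) Its endpoints $e^{i\theta_i^0}$, if any, are not in $K$, so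 they lie in $G$- or $\Omega$-arcs, and by (5.3) $a_i:=a(e^{i\theta_i^0})$ satisfies $a_*\le|a_i|\le0.75$. Let $\alpha_i$ be given by Lemma 2 for $a_i$, with sign $+$ if $E^0$ lies locally at $\theta<\theta_i^0$ and $-$ if at $\theta>\theta_i^0$. For a large integer $M$ choose
$$\theta_i\in[\theta_i^0,\theta_i^0+2\pi/M)\quad\text{with}\quad M\theta_i\equiv\alpha_i\pmod{2\pi},$$
and let $E=E_M$ be $E^0$ with the endpoints moved to $e^{i\theta_i}$. For large $M$, $K$ is in the interior of $E$, and $|a|<0.75$, $|V|<(0.55+0.05s_{n-1})\rho$ hold on $E$. By (5.3), $|a|\ge b$ on $E$; and $|a|\ge a_*$ on $\mathbb T\setminus E$, which meets no $Z$-arc.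

**Step 3 (the oscillation $\psi$).** *We want a polynomial that is $\approx z^M$ on $E$ and $\approx0$ off $E$.* Let $\tilde E\subset\mathbb R$ be the lift of $E$ and
$$t(\theta)=\int_{M\tilde E}\beta(M\theta-u)\,du=\int_E\sum_{k\in\mathbb Z}M\beta\big(M(\theta-\varphi+2\pi k)\big)\,d\varphi .$$
The function $\sum_kM\beta(M(\theta+2\pi k))$ is continuous and $2\pi$-periodic with Fourier coefficients $\frac1{2\pi}\hat\beta(l/M)$, which vanish for $|l|>M/2$. So it equals $\frac1{2\pi}\sum_l\hat\beta(l/M)e^{il\theta}$ (Poisson summation), and $t$ is a trigonometric polynomial of degree $\le M/2$. Since $\beta\ge0$ and $\int\beta=1$, $0\le t\le1$. Hence $\psi(e^{i\theta})=e^{iM\theta}t(\theta)$ extends to a polynomial with frequencies in $[M/2,3M/2]$, $|\psi|\le1$ on $\mathbb T$ and, by the maximum principle after division by the lowest power of $z$, $|\psi(z)|\le|z|^{M/2}$ in $D$. In the coordinate $z=e^{iw/M}$, $w=x+iy$, $y\ge0$,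
$$\psi=e^{iw}\,\tilde t(w),\qquad\tilde t(w)=\int_{M\tilde E}\beta(w-u)\,du,\qquad|\psi|\le e^{-y/2}.\tag{7.1}$$
Let $Y>0$. By (4.1) and $\int_{\mathbb R}\beta(w-u)\,du=1$ there is an absolute $C_0$ such that, with $C_Y=C_0e^Y$, for $0\le y\le2Y$,
$$|\tilde t(w)|\le C_Y\operatorname{dist}(x,M\tilde E)^{-3},\qquad|1-\tilde t(w)|\le C_Y\operatorname{dist}(x,\mathbb R\setminus M\tilde E)^{-3}\tag{7.2}$$
when the respective distance is $\ge1$ (if $E=\mathbb T$, then $\tilde t\equiv1$). For $y=0$, $C_Y$ may be replaced by $C_0$. Near an endpoint, for fixed $X,Y$,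
$$\tilde t(w)=T\big(\pm(w-M\theta_i)\big)+o(1)\quad(M\to\infty)\quad\text{uniformly for }|x-M\theta_i|\le X,\ 0\le y\le2Y,\tag{7.3}$$
with the sign attached to $i$. To see this, let $g>0$ be the least angular distance between different endpoints of $E^0$. For $M$ large, on $|u-M\theta_i|<Mg/2$ the set $M\tilde E$ coincides with the half-line $\{u<M\theta_i\}$ (sign $+$) or $\{u>M\theta_i\}$ (sign $-$). Since $\beta$ is even, the integral of $\beta(w-u)$ over this half-line is $T(\pm(w-M\theta_i))$. The remaining $u$ contribute, by (4.1), at most a constant times $C_Y(Mg/2-X)^{-3}$. Statements for $\theta_i$ hold equally for $\theta_i+2\pi k$.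

**Step 4 (the new function).** *We apply the Möbius jump, written holomorphically.* Choose $X\ge1$ with $C_0X^{-3}\le0.76R$ and let $M$ be large. At points of $\mathbb T$ at angular distance $\le X/M$ from $E$ we have $|a|<0.76$ and $|\psi|\le1$. Elsewhere on $\mathbb T$, $|\psi|\le C_0X^{-3}\le0.76R$ and $|a|\le1/R$. So $|\bar a\psi|\le0.76$ on $\mathbb T$. For $M\ge2d+2$, $a^*\psi$ is a polynomial of order $\ge M/2-d$ with boundary values $\bar a\psi$, hence $|a^*\psi|\le0.76|z|^{M/2-d}$ on $D$. Define
$$S=\frac{a+\psi}{1+a^*\psi},\qquad S-a=\frac{\psi-a\,(a^*\psi)}{1+a^*\psi}.\tag{7.4}$$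
$S$ is holomorphic near $\overline D$, since the denominator has modulus at least $0.24$ on $\overline D$. $S-a$ has order $\ge M/2-d$ and, as $1/0.24\le4.2$,
$$|S-a|\le4.2\big(|z|^{M/2}+R^{-1}|z|^{M/2-d}\big).$$
Let $I_{\rm new}$ be a Taylor polynomial of $RS$ at $0$, of degree $\ge d$, so long that the error is negligible in $C^1(\overline D)$. Given $r<1$, the last display at $|z|\le\frac{1+r}2$ and Cauchy's estimate give (i) for $M$ large. $I_{\rm new}-I$ is a Taylor polynomial of $R(S-a)$, of order $\ge M/2-d>d$ for $M$ large, which is (iii). It remains to prove, with some slack, (ii) and the marking statements for $S$.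

**Step 5 (far from the circle in the scale $1/M$).** *We begin the proof of (ii).* Let $r^0<1$, depending only on $a$, be so close to $1$ that for $r^0\le|z|\le1$: $|a^*(z)|\le2/R$, $|a(z)|\ge0.9b$ and $|a(z)|\ge0.9|a(\zeta)|$. There
$$|S-a|=\frac{|\psi||1-aa^*|}{|1+a^*\psi|}\le4.2(1+2R^{-2})|\psi|\le13R^{-2}|\psi|.\tag{7.5}$$
Choose $Y=Y(R)$ with $13R^{-2}e^{-Y/2}\le b/4$. If $|z|\ge r^0$ and $y\ge Y$, then by (7.1) $|S-a|\le b/4$, so $|S|\ge b/2$.

**Step 6 (near the circle: comparison with models).** *For $y\le Y$ we compare $S$ with $Q_{a,\alpha,\pm}$, with $Q^\infty_a$, or with $a$.* Let $w_0=x_0+iy_0$ with $0\le y_0\le Y$. For $M$ large, all points $e^{iw/M}$ with $|w-w_0|\le y_0$ (so $0\le y\le2Y$) lie in $r^0\le|z|\le1$. Let $\eta_1=\min(c_1,c_2)/100$, and let $X_0=X_0(R)\ge2Y+2$ be large. Below, $\theta_i$ may be replaced by $\theta_i+2\pi k$.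

*Case 1: $|x_0-M\theta_i|\le X_0$ for some $i$.* On $|w-w_0|\le y_0$, as $M\to\infty$, $a(e^{iw/M})\to a_i$ and $a^*(e^{iw/M})\to\bar a_i$, because $e^{iw/M}$ is within $O((X_0+2Y)/M)$ of $e^{i\theta_i}$ and $\theta_i\to\theta_i^0$. By (7.3) and $e^{iM\theta_i}=e^{i\alpha_i}$,
$$\psi=e^{iM\theta_i}e^{i(w-M\theta_i)}\tilde t(w)=e^{i\alpha_i}E_\pm(w-M\theta_i)+o(1).$$
All this is uniform in $w_0$ and the finitely many $i$, and the denominators of $S$ and of the model have modulus at least $0.24$. So for $M$ large $|S-S_0|\le\eta_1$ there, with $S_0(w)=Q_{a_i,\alpha_i,\pm}(w-M\theta_i)$.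

*Case 2: not Case 1, and $e^{ix_0/M}\in E$.* Put $a_0=a(e^{ix_0/M})$, so $b\le|a_0|\le0.75$, and $S_0=Q^\infty_{a_0}$. On $|w-w_0|\le y_0$, $\operatorname{dist}(x,\mathbb R\setminus M\tilde E)\ge X_0-Y\ge X_0/2$. By (7.2), $|\psi-e^{iw}|\le8C_YX_0^{-3}$, while $a(e^{iw/M})-a_0$ and $a^*(e^{iw/M})-\bar a_0$ are $o(1)$ uniformly, by uniform continuity. Denominators are at least $0.24$, so $|S-S_0|\le o(1)+C\,C_YX_0^{-3}\le\eta_1$ for $X_0$ and then $M$ large. (If $E=\mathbb T$, every point is in this case.)

*Case 3: not Case 1, and $e^{ix_0/M}\notin E$.* Then $\operatorname{dist}(x_0,M\tilde E)\ge X_0$. At $z=e^{iw_0/M}$, by (7.5) and (7.2),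
$$|S|\ge|a|-13R^{-2}|\psi|\ge0.9a_*-13R^{-2}C_YX_0^{-3}\ge a_*/2$$
for $X_0$ large.

**Step 7 (conclusion of (ii)).** *We pass from closeness of functions to closeness of derivatives.* Let $y_0>0$. In Cases 1 and 2, Cauchy's estimate on $|w-w_0|<y_0$ gives $|S'-S_0'|(w_0)\le\eta_1/y_0$, derivatives in $w$. By Lemma 2 and the definition of $c_2$,
$$|S|+2y_0\Big|\frac{dS}{dw}\Big|\ge|S_0|+y_0|S_0'|-3\eta_1\ge\min(c_1,c_2)-3\eta_1\quad\text{at }w_0.$$
Since $dz/dw=iz/M$,
$$(1-|z|^2)\Big|\frac{dS}{dz}\Big|=\big(|z|^{-1}-|z|\big)M\Big|\frac{dS}{dw}\Big|=2M\sinh(y/M)\Big|\frac{dS}{dw}\Big|\ge2y\Big|\frac{dS}{dw}\Big|.$$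
Together with Step 5, Case 3 and $c_1\le a_*$, in all cases $|S|+(1-|z|^2)|S'|\ge\frac12\min(c_1,c_2,b)=2c_*$ on $r^0\le|z|<1$. If the truncation error, with its derivative, is at most $c_*R$, (ii) follows.

**Step 8 (the new marking).** *We label the circle anew.* The same comparisons at $y_0=0$ give
$$|S|\ge2b\ \text{ on }\mathbb T:\tag{7.6}$$
in Case 1, $|S|\ge c_1-\eta_1\ge c_1/2=2b$; in Case 2, $|S|\ge1-\eta_1\ge2b$, since $|Q^\infty_{a_0}|=1$ on $\mathbb R$; in Case 3, $|S|\ge a_*/2\ge2b$. Now choose $X_1\ge X_0$ large, depending on $\varepsilon$ and all previous data, and then $M$ large. Let $W_i=\{|\theta-\theta_i|\le X_1/M\}$. On $\mathbb T$, $S=\frac{a+\psi}{1+\bar a\psi}$ and $|\psi|=t$.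

*On $W_i$:* for $M$ large $|a|<0.76$, so $|S|\le1$, and $|V|<(0.55+0.05s_{n-1})\rho$. Subdivide $W_i$ into finitely many arcs on each of which $|S|\ge0.66$ (label $\Omega$) or $|S|\le0.69$ (label $Z$). By (7.6), $2-s_n\le1.5$ and $s_n\ge\frac12$, the inequalities required at level $n$ hold with slack.

*On $E\setminus\bigcup W_i$:* $1-t\le C_0X_1^{-3}$ and
$$1-|S|^2=\frac{(1-|a|^2)(1-t^2)}{|1+\bar a\psi|^2}\le18(1-t^2),$$
so $0.9\le|S|\le1$ for $X_1$ large. Label $\Omega$.

*On the closure of $\mathbb T\setminus(E\cup\bigcup W_i)$:* keep the old labels. This set is disjoint from $K$, so only $G$ and $\Omega$ occur. Here $|S-a|\le4.2(1+R^{-2})C_0X_1^{-3}$ is as small as we wish, and $v$ is unchanged. So the old $\Omega$-inequalities persist with $s_n$ in place of $s_{n-1}$. On $G$ use $q_{\rm new}=q+\operatorname{Log}(I_{\rm new}/I)$, which is close to $q$ because $|I|\ge a_*R$ there. By (5.1), which is uniformly continuous here since $\max_{\mathbb T}|v|<1$, $A$ changes by less than $0.1(s_n-s_{n-1})\rho$.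

After a further subdivision into arcs of length $\le\pi$ this is a marking at level $n$. The $Z$-arcs lie in $\bigcup W_i$, so their total length is $O(X_1/M)<\varepsilon$. The remaining $G$-arcs avoid $K$, so $|V|>\rho/2+2\mu$ there. New $\Omega$-arcs have $|V|<0.6\rho<\rho-2\mu$, and for old ones use (6.1). This proves (iv). $\square$

## 8. The slow step

Now $v$ moves a little, and every component on a $G$-arc follows by (3.1).

*Setting.* Let $v$ be a polynomial with $|v|<1$ on $\overline D$, zero-free on $\mathbb T$, with components $(m_j,\rho_j,I^j)$, $j\le J$, marked at level $n-1$ and satisfying $|V_j|<\rho_j-2\mu_j$ on $\Omega$-arcs and $|V_j|>\rho_j/2+2\mu_j$ on $G$-arcs. Let $0<\kappa<\|v\|_2$ be such that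
$$s,s'\in[0,1],\ |s-s'|\le\kappa\ \Longrightarrow\ |s^{\nu_j}-s'^{\nu_j}|\le\mu_j\quad(j\le J).\tag{8.1}$$
Write $u=\log1/|v|$ on $\mathbb T$, and let $\delta>0$ be such that the union $Z$ of all $Z$-arcs of all components satisfies $\int_Z(u+1)\,dm<\delta$.

**Lemma 4.** In this setting, for every $\varepsilon>0$ there is $r^0<1$ such that for each $r\in[r^0,1)$ there are polynomials $v_{\rm new},I^j_{\rm new}$ for which the same partitions and labels are markings at level $n$, and

(i) $v_{\rm new}-v$, $I^j_{\rm new}-I^j$ and their derivatives are $\le\varepsilon$ in modulus on $|z|\le r$;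

(ii) $|I^j_{\rm new}|\ge\frac12bR_j$ on $r\le|z|\le1$;

(iii) $v_{\rm new}-v$ and $I^j_{\rm new}-I^j$ have orders larger than $\deg v$, $\deg I^j$ respectively (or, for $I^j_{\rm new}-I^j$, vanish), and the order $p$ of $v_{\rm new}-v$ satisfies $\|v_{\rm new}-v\|_2\ge1/p$, $p\ge n$;

(iv) $|v_{\rm new}|<1$ on $\overline D$, $v_{\rm new}\ne0$ on $\mathbb T$, and $(1-|z|^2)|(v_{\rm new}-v)'|\le\kappa$ on $D$;

(v) $\|v_{\rm new}-v\|_2\ge\frac\kappa2\big(\int(1-|v|)^2dm-\delta\big)_+^{1/2}-\varepsilon$;

(vi) $\int_{\mathbb T}\log\frac1{|v_{\rm new}|}\,dm\le\int_{\mathbb T}\min\big(u,\log\frac8\kappa\big)\,dm+\delta+\varepsilon$.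

Item (v) will force $|v_n|$ towards $1$; item (vi) will keep singular factors out of the limit.

*Proof.* **Step 1 (step size).** *The step must vanish on $Z$-arcs and at endpoints, where no formula for following exists.* Since $u$ is continuous, there is an open $F\supset Z$ that contains all endpoints of arcs of all $J$ partitions and has $\int_F(u+1)\,dm<\delta$. Let $\chi:\mathbb T\to[0,1]$ be continuous, $\chi=0$ on a neighborhood of $Z$ and of all these endpoints, $\chi=1$ off $F$. Put $\tau_0=\frac12\kappa\chi(1-|v|)$. Since $\kappa<\|v\|_2<1$, $\max_{\mathbb T}(|v|+\tau_0)<1$.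

**Step 2 (the follower as a function of a free variable).** *We prescribe the new $I^j$ at $\zeta$ as a holomorphic function of $\xi\in\overline D$.* On $\Omega$- and $Z$-arcs of the $j$-th partition put $\Phi^j(\zeta,\xi)=I^j(\zeta)$. On $G$-arcs put
$$\Phi^j(\zeta,\xi)=(v+\tau_0\xi)^{m_j}\exp\big(A_j/W-\bar A_jW\big),\qquad W=W_j(\zeta,\xi)=(v+\tau_0\xi)^{\nu_j},$$
where $A_j=A_j(\zeta)$ does not depend on $\xi$ and the branch is such that $W=V_j$ at $\xi=0$. This is legitimate: $|v+\tau_0\xi|\le1$, and by (8.1) $|v+\tau_0\xi|^{\nu_j}\ge\rho_j/2+\mu_j$ on $G$-arcs, so $v+\tau_0\xi$ has no zeros on the simply connected set (arc)$\,\times\overline D$. Since $\tau_0=0$ near the endpoints, $\Phi^j(\zeta,\xi)=I^j(\zeta)$ there. So $\Phi^j$ is continuous on $\mathbb T\times\overline D$ and holomorphic in $\xi\in D$, and $\Phi^j(\zeta,0)=I^j(\zeta)$. Moreover $|\Phi^j|\ge bR_j$: on $G$-arcs by (5.2), since $|\Phi^j|\ge|W|^{16}e^{-7.1}\ge a_*R_j$, and elsewhere by (5.3).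

**Step 3 (polynomials).** *We approximate and insert $\xi=e^{i\gamma}z^M$.* Let $\varepsilon_1>0$ be small. The Fejér means in $\xi$ of $\Phi^j$ converge uniformly on $\mathbb T\times\mathbb T$, because $\Phi^j$ is uniformly continuous, and then on $\mathbb T\times\overline D$ by the maximum principle. They are polynomials in $\xi$ with coefficients continuous in $\zeta$ and constant term $\Phi^j(\zeta,0)=I^j$. By Weierstrass' theorem applied to the coefficients there are trigonometric polynomials $\tau\not\equiv0$ and $c_l^j$ ($1\le l\le L$) with $|\tau-\tau_0|\le\varepsilon_1$ on $\mathbb T$ and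
$$\Big|I^j+\sum_lc_l^j\xi^l-\Phi^j\Big|\le\varepsilon_1\quad\text{on }\mathbb T\times\overline D.$$
As $\tau_0\le\kappa/2$, $|\tau|\le\kappa$ on $\mathbb T$. For $\gamma\in\mathbb R$ and $M$ large put
$$v_{\rm new}=v+\tau(z)e^{i\gamma}z^M,\qquad I^j_{\rm new}=I^j+\sum_lc_l^j(z)(e^{i\gamma}z^M)^l ,\tag{8.2}$$
which are polynomials.

**Step 4 (items (i)–(v), except zero-freeness).** *These hold for every $\gamma$.* Let $r^0$, independent of $M,\gamma$, be so close to $1$ that $|I^j(z)-I^j(\zeta)|+\sum_l|c_l^j(z)-c_l^j(\zeta)|\le\varepsilon_1$ for $r^0\le|z|\le1$ and all $j$. There $|I^j_{\rm new}(z)-\Phi^j(\zeta,e^{i\gamma}z^M)|\le2\varepsilon_1$, which gives (ii) for small $\varepsilon_1$. The increments in (8.2) have orders that tend to infinity with $M$, while their sup norms on $D$ stay bounded and $\|v_{\rm new}-v\|_2=\|\tau\|_2>0$ is fixed. So (i) (with Cauchy's estimate) and (iii) hold for $M$ large. For $\varepsilon_1$ small, $|v|+|\tau|<1$ on $\mathbb T$, so $|v_{\rm new}|<1$ on $\overline D$. The polynomial $\tau e^{i\gamma}z^M$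 is bounded by $\kappa$ on $D$, and Schwarz–Pick gives the last part of (iv). For (v), $\|\tau\|_2\ge\|\tau_0\|_2-\varepsilon_1$ and
$$\|\tau_0\|_2^2\ge\frac{\kappa^2}4\int_{\mathbb T\setminus F}(1-|v|)^2dm\ge\frac{\kappa^2}4\Big(\int(1-|v|)^2dm-m(F)\Big),\qquad m(F)<\delta .$$

**Step 5 (choice of $\gamma$).** *Averaging over $\gamma$ gives (vi), and a generic $\gamma$ avoids zeros on $\mathbb T$.* For $\zeta\in\mathbb T$, by Jensen's formula,
$$\frac1{2\pi}\int_0^{2\pi}\log\frac1{|v+e^{i\gamma}\tau\zeta^M|}\,d\gamma=\log\frac1{\max(|v|,|\tau|)}\le u .$$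
Off $F$ where $|v|\le\frac12$, $\tau_0\ge\kappa/4$, so $|\tau|\ge\kappa/8$ and the average is $\le\min(u,\log\frac8\kappa)$. Off $F$ where $|v|>\frac12$ it is $\le u\le\log2\le\log\frac8\kappa$. On $F$ it is $\le u$. Since $|v_{\rm new}|<1$, Tonelli's theorem applies, and the average over $\gamma$ of $\int_{\mathbb T}\log\frac1{|v_{\rm new}|}dm$ is at most $\int\min(u,\log\frac8\kappa)\,dm+\int_Fu\,dm$, with $\int_Fu\,dm<\delta$. So a set of $\gamma$'s of positive measure satisfies (vi). A zero $\zeta$ of $v_{\rm new}$ on $\mathbb T$ needs $|v(\zeta)|=|\tau(\zeta)|$. The trigonometric polynomial $|v|^2-|\tau|^2$ is not identically $0$, because $\|\tau\|_2\le\kappa<\|v\|_2$. So only finitely many $\zeta$ are possible. For each, $v(\zeta)\ne0$, and exactly one $\gamma$ modulo $2\pi$ is bad. Choose a $\gamma$ that satisfies (vi) and is not bad.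

**Step 6 (the markings survive).** *We check the three labels.* On $\mathbb T$ put $\xi=e^{i\gamma}\zeta^M$. Then $v_{\rm new}=v+\tau_0\xi+O(\varepsilon_1)$ and $I^j_{\rm new}=\Phi^j(\zeta,\xi)+O(\varepsilon_1)$, uniformly in $M,\gamma$.

On $Z$-arcs $\tau_0=0$, so $v$ and $I^j$ change by $O(\varepsilon_1)$ and the inequalities hold with $s_n$. On $\Omega$-arcs $I^j$ changes by $O(\varepsilon_1)$, and by (8.1) with $|\tau|\le\kappa$, $|V_{j,\rm new}|<\rho_j-\mu_j$. On $G$-arcs (8.1) gives $|V_{j,\rm new}|\ge\rho_j/2+\mu_j$. Put $W=W_j(\zeta,e^{i\gamma}\zeta^M)$, $\lambda=\operatorname{Log}\frac{v_{\rm new}}{v+\tau_0\xi}=O(\varepsilon_1)$ and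
$$V_{j,\rm new}=We^{\nu_j\lambda},\qquad q_{\rm new}=\frac{A_j}W-\bar A_jW+\operatorname{Log}\frac{I^j_{\rm new}}{\Phi^j(\zeta,\xi)}-m_j\lambda .$$
These are continuous, $V_{j,\rm new}$ is a branch of $v_{\rm new}^{\nu_j}$, and
$$v_{\rm new}^{m_j}e^{q_{\rm new}}=(v+\tau_0\xi)^{m_j}e^{m_j\lambda}\cdot e^{A_j/W-\bar A_jW}\cdot\frac{I^j_{\rm new}}{\Phi^j}\cdot e^{-m_j\lambda}=I^j_{\rm new}.$$
If both errors were zero, (5.1) applied to $W$ and $A_j/W-\bar A_jW$ would return exactly $A_j(\zeta)$. By continuity of (5.1), uniform because $\max_{\mathbb T}(|v|+\tau_0)<1$, $A$ changes by at most $0.1\cdot2^{-n}\rho_j=0.1(s_n-s_{n-1})\rho_j$ if $\varepsilon_1$ is small. So we have markings at level $n$. $\square$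

## 9. Blocks and rounds

Let $v_0$ be a polynomial with $|v_0|<1$ on $\overline D$, zero-free on $\mathbb T$, for example $v_0=z/2$. Choose a sequence $(m_J)_{J\ge1}$ that takes every value in $\mathbb N$ infinitely often. Number the jump steps (J-steps) and slow steps (W-steps) by $n=1,2,\dots$; R-operations do not count. $v_n,I_n^j$ denote the polynomials after step $n$; after step $n$ all components are marked at level $n$.

**Block $J$.** At its start we have $v=v_n$, zero-free on $\mathbb T$, and components $j<J$. Choose $\rho_J\le\min(\frac1{10},\frac1J)$ with $\rho_J<\min_{\mathbb T}|v|^{m_J/16}$. Add the component $I^J:=v^{m_J}$, marked by two half circles labelled $G$ with $q=A=0$. Choose $\kappa_J\le2^{-J}$, $\kappa_J<\|v_0\|_2$, so small that (8.1) holds with $\kappa=\kappa_J$ for all $j\le J$. Then perform *rounds*: the R-operation for all $j\le J$; a J-step for $j=1,\dots,J$ in turn; then a W-step with $\kappa=\kappa_J$. The block ends after the first W-step for which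
$$\int_{\mathbb T}\log\frac1{|v_n|}\,dm\le2^{1-J}.\tag{9.1}$$

**The lemmas apply.** A J-step for one component changes neither $v$ nor the other components. So (6.1) is available for each J-step, and by Lemma 3(iv) the inequalities of the setting of Lemma 4 are present after the $J$ J-steps. By Lemma 4(iii) the increments of $v$ are orthogonal to everything that precedes, so $\|v_n\|_2$ is nondecreasing and $\kappa_J<\|v_0\|_2\le\|v_n\|_2$.

**Choice of $\varepsilon_n$ and $r_n$.** In step $n$ we use the lemmas with $\varepsilon=\varepsilon_n$ and $r=r_n$. First choose $\varepsilon_n\le2^{-n}$ with $\varepsilon_n\le2^{-n}\min_{\mathbb T}|v_k|$ for all $k<n$. If step $n$ is a J-step in block $J$ and the W-step of the same round has number $n'$ (known in advance), require also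
$$J\varepsilon_n\Big(1+\max_{\mathbb T}\log\frac1{|v_{n-1}|}\Big)<2^{-n'} .$$
Since $v$ does not change in J-steps, Lemma 3(iv) then shows that in the W-step with number $n'$ the union $Z$ of all $Z$-arcs satisfies $\int_Z(u+1)\,dm<2^{-n'}$. So Lemma 4 applies in a W-step with number $n$ with $\delta=2^{-n}$. Next choose $r_n\ge\max(r^0,r_{n-1},1-2^{-n})$, $r_n<1$, such that for $r_n\le|z|<1$
$$(1-|z|^2)|v_{n-1}'(z)|\le2^{-n},\quad|v_{n-1}(z)-v_{n-1}(\zeta)|\le\varepsilon_n,\quad|I_{n-1}^j(z)|\ge\tfrac12bR_j\ (j\text{ active}).\tag{9.2}$$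
The last is possible by (5.3).

**Each block terminates.** Suppose not. From some point on all W-steps use the same $\kappa=\kappa_J$. By orthogonality $\sum\|v_n-v_{n-1}\|_2^2\le1$, so the increments tend to $0$ in norm. By Lemma 4(v), with $\delta=2^{-n}$ and $\varepsilon_n\to0$, $\int(1-|v_{n-1}|)^2dm\to0$ along W-steps. So $u_{n-1}=\log\frac1{|v_{n-1}|}\to0$ in measure, and $\int\min(u_{n-1},\log\frac8\kappa)\,dm\to0$, since the integrand is bounded. By Lemma 4(vi), $\int\log\frac1{|v_n|}dm\to0$ along W-steps, and (9.1) eventually holds. This is a contradiction.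

## 10. The limit functions

**Step 1 (limits exist).** For $k\ge n$, on $|z|\le r_n\le r_k$ we have $|v_k-v_{k-1}|+|v_k'-v_{k-1}'|\le2\varepsilon_k$, and similarly for $I^j$. So $v_n\to v$ and $I_n^j\to I^j$ locally uniformly with derivatives, and on $|z|\le r_{n+1}$ the errors, including derivatives, are at most $2\sum_{k>n}\varepsilon_k$. We have $|v|\le1$, and by (5.4), (5.5) and the maximum principle $|I^j|\le1$ and
$$\|I^j-v^{m_j}\|_\infty\le9000\rho_j.\tag{10.1}$$

**Step 2 ($v$ is inner).** By orthogonality $v_n\to v$ in $H^2$, and $\|v_n\|_2$ is nondecreasing. Since $1-|v_n|^2\le2\log\frac1{|v_n|}$, (9.1) at the ends of the blocks gives $\|v_n\|_2\to1$. So $\|v\|_2=1$ and, as $|v|\le1$, $|v|=1$ a.e. on $\mathbb T$. Also $\int(1-|v_n|^2)\,dm\to0$, so $|v_n|\to1$ in measure on $\mathbb T$.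

**Step 3 ($v$ is in the little Bloch space).** Let $r_n\le|z|\le r_{n+1}$, with step $n$ in block $J$. By (9.2) and Lemma 4(iv), $(1-|z|^2)|v_n'|\le2^{-n}+\kappa_J$, and $|v'-v_n'|\le2\sum_{k>n}\varepsilon_k$. As $|z|\to1$, $n\to\infty$, and $J\to\infty$ because blocks are finite; so $\kappa_J\to0$ and $(1-|z|^2)|v'(z)|\to0$.

**Step 4 ($v$ is a Blaschke product).** *Condition (9.1) is transferred to circles inside $D$.* Let $n\ge3$ be the last step of block $J$, a W-step. For $\zeta\in\mathbb T$, by Step 1, (9.2) for step $n+1$, and the choice of $\varepsilon_k$,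
$$|v(r_{n+1}\zeta)-v_n(\zeta)|\le2\sum_{k>n}\varepsilon_k+\varepsilon_{n+1}\le2^{2-n}\min_{\mathbb T}|v_n| .$$
So $|v(r_{n+1}\zeta)|\ge(1-2^{2-n})|v_n(\zeta)|$, and by $-\log(1-x)\le2x$ for $0\le x\le\frac12$,
$$\int\log\frac1{|v(r_{n+1}\zeta)|}\,dm\le2^{1-J}+2^{3-n}\to0 .$$
Write $v=bS$ with $b$ a Blaschke product and $S$ zero-free inner. (This $b$ is not the constant of Section 4.) For every $r<1$, $\int\log|v(r\zeta)|\,dm\le\int\log|S(r\zeta)|\,dm=\log|S(0)|\le0$. Letting $r=r_{n+1}\to1$ along these $n$ gives $|S(0)|=1$, so $S$ is constant.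

**Step 5 ($v$ is infinite).** If $v$ were a finite Blaschke product or constant, its Taylor coefficients would satisfy $|\hat v(k)|\le Cq^k$ with some $q<1$. For each W-step $n$ let $p_n\ge n$ be the order of $v_n-v_{n-1}$. The increments have disjoint frequency ranges, so Lemma 4(iii) gives $\sum_{k\ge p_n}|\hat v(k)|^2\ge\|v_n-v_{n-1}\|_2^2\ge p_n^{-2}$, while the left side is $\le C^2q^{2p_n}/(1-q^2)$. This is a contradiction as $p_n\to\infty$. So $B:=v$ is an infinite Blaschke product in $\mathscr B_0$.

**Step 6 ($I^j$ is inner).** By Lemma 3(iii), Lemma 4(iii) and $|I_n^j|\le1$, the increments of $I_n^j$ are orthogonal and $I_n^j\to I^j$ in $H^2$. Points of $\mathbb T$ with $|V_j|\ge\rho_j$ lie on $G$-arcs, because on $\Omega$- and $Z$-arcs $|V_j|<\rho_j$. Since $|v_n|\to1$ in measure, also $|V_j|=|v_n|^{\nu_j}\to1$ in measure, and (5.6) with $|I_n^j|\le1$ gives $|I_n^j|\to1$ in measure. So $\|I^j\|_2=\lim\|I_n^j\|_2=1$, and as $|I^j|\le1$, $I^j$ is inner.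

**Step 7 ($I^j$ satisfies (2.1)).** Let $c_j=c_*R_j\le\frac14bR_j$ and $r_n\le|z|\le r_{n+1}$ with $n$ large. If step $n$ is a J-step for component $j$, Lemma 3(ii) gives $|I_n^j|+(1-|z|^2)|(I_n^j)'|\ge c_j$. If it is a W-step, Lemma 4(ii) gives $|I_n^j|\ge\frac12bR_j\ge c_j$. If it is a J-step for another component, $I_n^j=I_{n-1}^j$ and $|I_{n-1}^j(z)|\ge\frac12bR_j\ge c_j$ by (9.2). By Step 1, $|I^j-I_n^j|+|(I^j)'-(I_n^j)'|\le2\sum_{k>n}\varepsilon_k\to0$ on $|z|\le r_{n+1}$. Hence $\liminf_{|z|\to1}\big(|I^j|+(1-|z|^2)|(I^j)'|\big)\ge c_j>0$.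

**Step 8 (approximation).** Fix $m$. There are infinitely many $j$ with $m_j=m$, and $\rho_j\to0$ along them. Let $9000\rho_j<\frac12$. $I^j$ is not a finite Blaschke product or a constant: $B$ has zeros $z_k$ with $|z_k|\to1$, and $|I^j(z_k)|\le9000\rho_j<\frac12$ by (10.1), whereas a finite Blaschke product (or a unimodular constant) has modulus tending to $1$ at $\mathbb T$. By Lemma 1 there is an ibp $\tilde I$ with $\|I^j-\tilde I\|_\infty<\rho_j$. So $\|B^m-\tilde I\|_\infty\le9001\rho_j\to0$.

**Step 9 (density).** Given $f,s,\varepsilon$, take a Taylor polynomial of $(1-\eta)f((1-\eta)z)$ with small $\eta>0$. This function is holomorphic near $\overline D$ with modulus at most $1-\eta$ on $\overline D$, so a long enough Taylor polynomial has sup norm $<1$ on $\overline D$ and, for $\eta$ small, is within $\varepsilon/4$ of $f$ on $|z|\le s$. The image of $\mathbb T$ under a polynomial has zero area, so adding a suitable small constant gives a polynomial $v_0$ that is zero-free on $\mathbb T$, with $|v_0|<1$ on $\overline D$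 and $|v_0-f|<\varepsilon/2$ on $|z|\le s$. Start the construction from this $v_0$ with $r_1\ge s$ and $\sum\varepsilon_n<\varepsilon/2$. On $|z|\le s$ we have $|B-v_0|\le\sum_n|v_n-v_{n-1}|\le\sum\varepsilon_n<\varepsilon/2$, so $|B-f|<\varepsilon$. This proves the Theorem. $\blacksquare$
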